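# Labeled punctures and Veech groups: every finite index subgroup of $\mathrm{SL}_2(\mathbb Z)$

## 1. A covering whose punctures carry different primes

Let $E^*$ be a torus with one point removed. Its fundamental group $F$ is free on two loops $x,y$, and $c=xyx^{-1}y^{-1}$ is a loop around the puncture. Take a characteristic subgroup $K$ of finite index in $F$, and let $X_K\to E^*$ be the corresponding finite covering. The surface $X_K$ has finitely many punctures, say $k$. Choose $k$ different odd primes $m_1,\dots,m_k$, a large $n$, and a surjective homomorphism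
$$\rho:K\longrightarrow A_n$$
that sends a loop around the $i$-th puncture of $X_K$ to a cycle of length $m_i$. Put $N=\ker\rho$. This $N$ is the object on which the whole talk turns.

What is it for? In the covering $X_N\to X_K$ the ramification over the $i$-th puncture has index $m_i$. The primes are labels: they make all the punctures of $X_K$ different from one another. Every automorphism of $F$ permutes the punctures of $X_K$, but one that maps $N$ to itself must respect the labels, so it cannot move any puncture. If $K$ is chosen well, an automorphism that moves no puncture acts trivially on $F/K$. So $N$ has almost no symmetry. We then put back exactly the symmetry we want, by intersecting all images of $N$ under a prescribed group of automorphisms, and the simplicity of $A_n$ guarantees that no further symmetry comes back with it.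

The symmetry to be prescribed is the Veech group of a square-tiled surface. The question is which finite index subgroups of $\mathrm{SL}_2(\mathbb Z)$ occur as Veech groups, and the answer will be: all of them.

## 2. Translation surfaces, origamis and the theorem

**Definition (translation surface).** Let $\overline X$ be a connected closed Riemann surface, $\omega\neq0$ a holomorphic $1$-form on it, and $\Sigma\subset\overline X$ a finite set containing all zeros of $\omega$. Put $X=\overline X\setminus\Sigma$. The local primitives of $\omega$ are charts of $X$ to $\mathbb C=\mathbb R^2$ whose transition maps are translations. This atlas $\mu$ is the translation structure, and $(X,\mu)$ is a translation surface.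

**Definition (Veech group).** An affine diffeomorphism of $(X,\mu)$ is an orientation-preserving diffeomorphism $f:X\to X$ that is affine in the charts of $\mu$. Its linear part is locally constant, because transition maps are translations, so it is a constant matrix $D(f)$, and $D(f)\in\mathrm{SL}_2(\mathbb R)$. The Veech group is $\Gamma(X,\mu)=\{D(f)\}$. A subgroup of $\mathrm{SL}_2(\mathbb R)$ is called a Veech group if it equals $\Gamma(X,\mu)$ for some translation surface. We write $\mathrm{Aff}^\pm(X)$ for the group of all diffeomorphisms that are affine in the charts, orientation-reversing ones allowed.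

**Definition (origami).** Let $E=\mathbb C/(\mathbb Z\oplus\mathbb Zi)$ with the structure induced by $dz$, and let $\infty\in E$ be a point; we take it to be the image of $0$. Let $p:\overline X\to E$ be a finite covering by a connected closed Riemann surface, ramified over at most $\infty$. Then $X=\overline X\setminus p^{-1}(\infty)$, with the structure pulled back from $E$, is an origami.

Put $E^*=E\setminus\{\infty\}$ and $F=\pi_1(E^*)$, free on the horizontal loop $x$ and the vertical loop $y$. For a finite index subgroup $H\le F$ let $X_H\to E^*$ be the corresponding covering. A finite covering of $E^*$ extends uniquely to a covering of $E$ ramified over at most $\infty$, so the origamis are exactly the $X_H$. We call $X_H$ normal if $H$ is normal in $F$.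

Four facts are known. (i) (Veech) Every Veech group is discrete in $\mathrm{SL}_2(\mathbb R)$, and $\mathbb H/\Gamma$ is not compact. (ii) The Veech group of an origami has finite index in $\mathrm{SL}_2(\mathbb Z)$. (iii) Schmithüsen showed that "almost all" congruence subgroups of $\mathrm{SL}_2(\mathbb Z)$ are Veech groups; this is an informal summary. (iv) (Ellenberg–McReynolds) Every finite index subgroup of $\Gamma(2)$ that contains $-I$ is a Veech group.

Let $\beta:\mathrm{Aut}(F)\to\mathrm{GL}_2(\mathbb Z)$ be the action on $F^{ab}=\mathbb Z^2$; the columns of $\beta(\varphi)$ are the exponent vectors of $\varphi(x)$ and $\varphi(y)$. For a subgroup $H\le F$ write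
$$\mathrm{Stab}(H)=\{\varphi\in\mathrm{Aut}(F):\varphi(H)=H\}.$$

**Theorem A.** Let $\Gamma\le\mathrm{GL}_2(\mathbb Z)$ and $U\le F$ be subgroups of finite index. There is a finite index subgroup $H\le U$, normal in $F$, with
$$\mathrm{Stab}(H)=\beta^{-1}(\Gamma),\qquad\text{hence}\qquad D(\mathrm{Aff}^\pm(X_H))=\Gamma .$$

**Corollary.** Every finite index subgroup $\Gamma\le\mathrm{SL}_2(\mathbb Z)$ is the Veech group of an origami, and in fact of a normal one.

**Proof of the Corollary.** $\Gamma$ also has finite index in $\mathrm{GL}_2(\mathbb Z)$. Apply Theorem A with $U=F$. Since $\Gamma\le\mathrm{SL}_2(\mathbb Z)$, every element of $\mathrm{Aff}^\pm(X_H)$ preserves orientation, so $\Gamma(X_H)=\Gamma$. $\square$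

Together with (ii): a group is the Veech group of an origami if and only if it is a finite index subgroup of $\mathrm{SL}_2(\mathbb Z)$.

## 3. Affine maps of $X_H$ as automorphisms preserving $H$

We first turn the geometry into group theory. Write $\mathrm{Inn}(g)$ for $h\mapsto ghg^{-1}$. We use three theorems of Nielsen on the free group $F$ of rank two: $\beta$ is onto; $\ker\beta=\mathrm{Inn}(F)$; and $\varphi(c)$ is conjugate to $c$ or $c^{-1}$ for every $\varphi\in\mathrm{Aut}(F)$.

**Lemma 1 (Schmithüsen).** For $H\le F$ of finite index, $D(\mathrm{Aff}^\pm(X_H))=\beta(\mathrm{Stab}(H))$.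

**Proof.** *Set-up.* Let $\Lambda=\mathbb Z[i]$ and let $u:\tilde X\to\mathbb C\setminus\Lambda$ be the universal covering. The composite $\tilde X\to\mathbb C\setminus\Lambda\to E^*$ is the universal covering of $E^*$, and we identify its deck group with $F$. For $\delta\in F$ we have $u\circ\delta=u+t(\delta)$ with a homomorphism $t:F\to\Lambda\cong\mathbb Z^2$, which is the abelianization ($t(x)=1$, $t(y)=i$). Conversely, a homeomorphism $\eta$ of $\tilde X$ with $u\eta=u+\lambda$, $\lambda\in\Lambda$, lies over the identity of $E^*$, so $\eta\in F$. Finally $X_H=\tilde X/H$, and the translation charts of $X_H$ are given by $u$.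

*From affine maps to automorphisms.* Let $f\in\mathrm{Aff}^\pm(X_H)$ have derivative $A$, and let $\tilde f$ be a lift to $\tilde X$, so $\tilde fH\tilde f^{-1}=H$. The function $u\tilde f-Au$ is locally constant, hence constant, so $u\tilde f=a\circ u$ with $a(z)=Az+b$. Since $\tilde f$ is bijective, $a$ maps $u(\tilde X)=\mathbb C\setminus\Lambda$ onto itself. So $a(\Lambda)=\Lambda$, hence $b=a(0)\in\Lambda$, then $A\Lambda=\Lambda$ and $A\in\mathrm{GL}_2(\mathbb Z)$. For $\delta\in F$,
$$u\,\tilde f\delta\tilde f^{-1}=a(u\,\delta\tilde f^{-1})=a\big(u\tilde f^{-1}+t(\delta)\big)=a(u\tilde f^{-1})+At(\delta)=u+At(\delta),$$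
so $\tilde f\delta\tilde f^{-1}\in F$. The same holds for $\tilde f^{-1}$. Thus $\varphi(\delta)=\tilde f\delta\tilde f^{-1}$ is an automorphism of $F$ with $\varphi(H)=H$, and the formula shows $\beta(\varphi)=A$.

*From automorphisms to affine maps.* Let $\varphi(H)=H$ and $A=\beta(\varphi)$. The linear map $A$ preserves $\mathbb C\setminus\Lambda$, so it lifts to a diffeomorphism $h$ of $\tilde X$ with $uh=Au$. As above, $\varphi'(\delta)=h\delta h^{-1}$ is an automorphism of $F$ with $\beta(\varphi')=A$. Since $\ker\beta=\mathrm{Inn}(F)$, there is $\varepsilon\in F$ with $\varphi=\mathrm{Inn}(\varepsilon)\varphi'$. Then $\tilde f=\varepsilon h$ satisfies $\tilde f\delta\tilde f^{-1}=\varphi(\delta)$, so it normalizes $H$ and descends to $X_H$. As $u\tilde f=Au+t(\varepsilon)$, the induced diffeomorphism is affine with derivative $A$. $\square$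

So "$D(\mathrm{Aff}^\pm(X_H))=\Gamma$" follows from $\mathrm{Stab}(H)=\beta^{-1}(\Gamma)$, since $\beta$ is onto. Here are some cases by hand.

* $H=F$. Then $\mathrm{Stab}(H)=\mathrm{Aut}(F)$, and the Veech group of $E^*$ is $\mathrm{SL}_2(\mathbb Z)$.
* $H=\ker(F\to\mathbb Z/2,\ x\mapsto1,\ y\mapsto0)$, two squares in a row. An automorphism preserves $H$ if and only if $(1,0)\beta(\varphi)\equiv(1,0)\bmod2$. The Veech group consists of the matrices in $\mathrm{SL}_2(\mathbb Z)$ whose upper right entry is even.
* $H=\ker(F\to Q_8,\ x\mapsto \mathbf i,\ y\mapsto \mathbf j)$, eight squares. The quaternion group $Q_8$ has $6\cdot4=24$ generating pairs. Its automorphism group has order $24$ and acts freely on them, hence transitively. So all surjections $F\to Q_8$ have the same kernel $H$, which is therefore characteristic, and the Veech group is again $\mathrm{SL}_2(\mathbb Z)$.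

## 4. Orbit intersections, and two demands on $N$

Fix $\Gamma\le\mathrm{GL}_2(\mathbb Z)$ of finite index and put $\hat\Gamma=\beta^{-1}(\Gamma)$. Note that $\hat\Gamma\supseteq\mathrm{Inn}(F)$. We want $\mathrm{Stab}(H)=\hat\Gamma$; in particular $H$ must be normal.

Abelian coverings are not enough. If $H\supseteq[F,F]$, then $H$ is the preimage of a lattice $L\le\mathbb Z^2$, and $L\supseteq m\mathbb Z^2$ for some $m\geq 1$. Then $\beta(\mathrm{Stab}(H))$ is the stabilizer of $L$ in $\mathrm{GL}_2(\mathbb Z)$, and it contains every matrix congruent to $I$ modulo $m$. So abelian coverings yield only congruence subgroups, whereas $\mathrm{SL}_2(\mathbb Z)$ has finite index subgroups that contain no $\Gamma(m)$ (a classical fact).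

The natural next try is to take some finite index subgroup $N\le F$ and force the wanted symmetry by setting
$$H=\bigcap_{\theta\in\hat\Gamma}\theta(N).\tag{1}$$
All $\theta(N)$ have the same index in $F$, and $F$ has only finitely many subgroups of a given finite index, so the intersection is finite and $H$ has finite index. Clearly $\mathrm{Stab}(H)\supseteq\hat\Gamma$. The trouble is the other inclusion. It holds if $N$ meets two demands.

* **(I)** If $\varphi(H)=H$, then $\varphi(N)=\theta(N)$ for some $\theta\in\hat\Gamma$.
* **(II)** If $\psi(N)=N$, then $\psi\in\hat\Gamma$.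

Indeed, given $\varphi(H)=H$, take $\theta$ from (I); then $\psi=\theta^{-1}\varphi$ fixes $N$, so $\psi\in\hat\Gamma$ by (II), and $\varphi=\theta\psi\in\hat\Gamma$.

Demand (II) fails badly if $N$ is characteristic. Demand (I) can fail as well, because an intersection may forget what was intersected. Let $\Gamma$ be the group of matrices that modulo $2$ are $I$ or $\begin{pmatrix}0&1\\1&0\end{pmatrix}$, and let $N_1$ and $N_2$ be the kernels of the parity of the exponent of $x$ and of $y$. The $\hat\Gamma$-orbit of $N=N_1$ is $\{N_1,N_2\}$. Its intersection is $\ker(F\to(\mathbb Z/2)^2)$, which is characteristic, so $\mathrm{Stab}(H)=\mathrm{Aut}(F)$ and the recipe returns $\mathrm{GL}_2(\mathbb Z)$ instead of $\Gamma$. The culprit is visible: $N_1\cap N_2$ is also contained in a third subgroup of index two, the kernel of the parity of the sum of both exponents. The next lemma says that this cannot happen when the simple quotients are nonabelian. It takes care of (I).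

**Lemma 2.** Let $N_1,\dots,N_m$ and $M$ be normal subgroups of a group $K$ such that all $K/N_i$ and $K/M$ are nonabelian simple. If $\bigcap N_i\subseteq M$, then $M=N_i$ for some $i$.

**Proof.** Suppose $M\ne N_i$ for all $i$. All these subgroups are maximal normal subgroups of $K$. If $MN_i=M$, then $N_i\subseteq M\neq K$ and maximality of $N_i$ gives $N_i=M$, which is excluded. So $MN_i$ is strictly larger than $M$, and $MN_i=K$ for all $i$. If $m=1$, this contradicts $N_1\subseteq M\ne K$. If $m\ge2$, the iterated commutator $[\dots[[N_1,N_2],N_3],\dots,N_m]$ lies in every $N_i$ by normality, hence in $\bigcap N_i\subseteq M$. Since $MN_i=K$, each $N_i$ maps onto $K/M$, so the image of the iterated commutator in $K/M$ is the iterated commutator of $K/M$ with itself. As $K/M$ is perfect, that is $K/M$. So $K/M=1$, a contradiction. $\square$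

Demand (II) needs a way to recognize $\hat\Gamma$ from finite data. This is the following statement.

**Lemma 3 (congruence property of $\mathrm{Aut}(F)$; Asada, J. Pure Appl. Algebra 159 (2001); Bux–Ershov–Rapinchuk, Groups Geom. Dyn. 5 (2011)).** For every finite index $\Gamma\le\mathrm{GL}_2(\mathbb Z)$ there is a characteristic finite index subgroup $K_1\le F$ such that every $\varphi\in\mathrm{Aut}(F)$ acting trivially on $F/K_1$ satisfies $\beta(\varphi)\in\Gamma$. The same then holds for every characteristic finite index subgroup of $F$ contained in $K_1$.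

With $F/K_1=(\mathbb Z/m)^2$ one detects only whether $\beta(\varphi)\equiv I$ modulo $m$. The lemma says that with nonabelian $F/K_1$ one can detect membership in any $\Gamma$. It is proved in full in Section 7. Granting it, (II) follows if every $\psi$ with $\psi(N)=N$ acts trivially on $F/K$, where $K\subseteq K_1$. That is what the labels of Section 1 are for.

We will use several times that every finite index subgroup $W\le F$ contains a characteristic finite index subgroup of $F$: intersect all images of $W$ under $\mathrm{Aut}(F)$, which are finitely many.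

## 5. Puncture loops in a finite index subgroup

Let $S\le F$ have finite index. For $g\in F$ put
$$r_g=\min\{r\ge1:\ gc^rg^{-1}\in S\},\qquad \delta_g=gc^{r_g}g^{-1}\in S .$$
Let $Sg_i\langle c\rangle$, $1\le i\le k$, be the distinct double cosets in $S\backslash F/\langle c\rangle$.

**Lemma 4.**

* (a) If $h\in Sg\langle c\rangle$, then $r_h=r_g$ and $\delta_h$ is $S$-conjugate to $\delta_g$.
* (b) $S$ has a presentation
$$S=\Big\langle a_1,b_1,\dots,a_\gamma,b_\gamma,d_1,\dots,d_k\ \Big|\ \prod_j[a_j,b_j]\prod_i d_i=1\Big\rangle$$
with $d_i$ $S$-conjugate to $\delta_{g_i}$, and $2-2\gamma-k=-[F:S]$.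
* (c) If $k\ge3$, $\ell$ is a prime and $Sg\langle c\rangle\ne Sh\langle c\rangle$, then the classes of $\delta_g$ and $\delta_h$ in $S/[S,S]S^\ell$ are linearly independent over $\mathbb F_\ell$.

**Examples.** Let $S=\ker(F\to(\mathbb Z/2)^2)$, a $2\times2$ square. Here $c\in S$, so all $r_g=1$ and $k=4$, and $2-2\gamma-4=-4$ gives $\gamma=1$: a torus with four punctures. For $S=\ker(F\to Q_8)$ the image of $c$ is $[\mathbf i,\mathbf j]=-1$, of order two, so $r_g=2$, $k=8/2=4$ and $\gamma=3$. If $[F:S]=2$, then $F/S$ is abelian, so $c\in S$ and $k=2$. The presentation gives $[d_1]+[d_2]=0$, so the hypothesis $k\ge3$ in (c) cannot be dropped.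

**Proof.** (a) Write $h=sgc^m$ with $s\in S$. Then $hc^rh^{-1}=s(gc^rg^{-1})s^{-1}$ for all $r$. So $r_h=r_g$ and $\delta_h=s\delta_gs^{-1}$.

(b) Let $D^*\subset E^*$ be a punctured disc around $\infty$. The element $c$ has infinite order, so the components of the preimage of $D^*$ in $\tilde X$ are simply connected. The group $F$ permutes them transitively, and one of them, $\tilde D_0$, has stabilizer $\langle c\rangle$. Hence the components are the $g\tilde D_0$, with stabilizers $g\langle c\rangle g^{-1}$, and they correspond to the cosets in $F/\langle c\rangle$. In $X_S=\tilde X/S$ the components over $D^*$, that is, the punctures of $X_S$, therefore correspond to the double cosets $Sg_i\langle c\rangle$. The $i$-th one is $g_i\tilde D_0$ modulo $S\cap g_i\langle c\rangle g_i^{-1}=\langle\delta_{g_i}\rangle$. It covers $D^*$ with degree $r_{g_i}$, and its core loop, oriented as a lift of a positive power of the loop $c$, represents the $S$-conjugacy class of $\delta_{g_i}$.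

So $X_S$ is a closed oriented surface of some genus $\gamma$ minus $k$ points. The covering $X_S\to E^*$ preserves orientation, so the loops just described all run around their punctures in the same sense. For one of the two orientations of $X_S$ they are therefore, up to conjugation, the puncture loops of the standard presentation of the fundamental group of a $k$-punctured surface of genus $\gamma$. The last formula is $\chi(X_S)=[F:S]\,\chi(E^*)$ with $\chi(E^*)=-1$.

(c) By (b), $S/[S,S]S^\ell$ is the $\mathbb F_\ell$-vector space generated by the classes of the $a_j,b_j,d_i$ with the single relation $\sum_i[d_i]=0$. So any $k-1\ge2$ of the $[d_i]$ are linearly independent. By (a) and (b), $[\delta_g]=[d_i]$ and $[\delta_h]=[d_j]$ with $i\ne j$. $\square$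

The second tool says that a finite quotient of a free group acts faithfully on the first homology of the kernel, even modulo a prime.

**Lemma 5.** Let $\Phi$ be free of finite rank $\ge2$, $M_0\trianglelefteq\Phi$ of finite index, $\ell$ a prime, and $M=[M_0,M_0]M_0^\ell$. If $g\in\Phi$ acts trivially on $M_0/M$ by conjugation, then $g\in M_0$.

In rank one this is false: take $\Phi=\mathbb Z$, $M_0=2\mathbb Z$, $g=1$.

**Proof.** Note that $M$ is characteristic in $M_0$, hence normal in $\Phi$. Suppose $g\notin M_0$. Replacing $g$ by a power, we may assume that $g$ has prime order $q$ in $\Phi/M_0$; it still acts trivially. Let $C=\langle M_0,g\rangle$. It has finite index in $\Phi$, so it is free of some rank $e\ge2$, and since $[C:M_0]=q$, Schreier's formula says that $M_0$ has rank $q(e-1)+1$. The group $C/M$ is generated by the abelian group $M_0/M$ and one element commuting with it, so $C/M$ is abelian. It is generated by $e$ elements, so its subgroup $M_0/M\cong\mathbb F_\ell^{\,q(e-1)+1}$ needs at most $e$ generators. Thus $q(e-1)+1\le e$, that is, $(q-1)(e-1)\le0$, a contradiction. $\square$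

## 6. Proof of Theorem A, granting the congruence property

Let $\Gamma$ and $U$ be as in Theorem A, and let $K_1$ be as in Lemma 3.

**Step 1: the choice of $K$.** This step produces a $K$ inside $U\cap K_1$ with many punctures, with $c\notin K$, and with a layer of mod-$\ell$ homology that Step 2 will need.

Let $J$ be the intersection of the kernels of all homomorphisms from $F$ to $S_3$ and to $\mathbb Z/3$. There are finitely many such homomorphisms, so $J$ has finite index, and $J$ is characteristic. We have $J\subseteq\ker(F\to(\mathbb Z/3)^2)$. Moreover $c\notin J$: under $x\mapsto(12)$, $y\mapsto(123)$ the images do not commute, so $c$ is not killed. Choose a characteristic finite index subgroup $K_0$ of $F$ with $K_0\subseteq U\cap J\cap K_1$, fix a prime $\ell$, and set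
$$K=[K_0,K_0]K_0^\ell,\qquad G=F/K,\qquad V=K_0/K .$$
$K$ is characteristic in $K_0$, hence in $F$, and it has finite index. Bars denote images in $G$. Since $K\subseteq K_0\subseteq\ker(F\to(\mathbb Z/3)^2)$ and $c$ maps to $0$ in $(\mathbb Z/3)^2$, both $K_0\backslash F/\langle c\rangle$ and $K\backslash F/\langle c\rangle$ map onto $(\mathbb Z/3)^2$, so each has at least $9$ elements.

**Step 2: $\langle\bar c\rangle$ contains no nontrivial normal subgroup of $G$.** This step makes sure that an automorphism that moves no puncture is trivial on $G$. To see that something must be checked, take $\ker(F\to Q_8)$ in place of $K$. The punctures correspond to the cosets $g\{\pm1\}$. Conjugation by $\mathbf i$ sends $\mathbf j$ to $-\mathbf j$ and $\mathbf k$ to $-\mathbf k$; it fixes every coset and is not the identity. The reason is that $\langle\bar c\rangle=\{\pm1\}$ is normal.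

**Claim 1.** If $\bar C\le\langle\bar c\rangle$ is normal in $G$, then $\bar C=1$.

*Proof.* Let $r_0$ be the order of $c$ modulo $K_0$. The powers of $c$ in $K_0$ are the powers of $c^{r_0}$, and $V$ is elementary abelian of exponent $\ell$, so $\langle\bar c\rangle\cap V=\langle\bar c^{\,r_0}\rangle$ has order $\ell$ or $1$.

Suppose $\bar C\cap V\neq1$. Then $\bar C\cap V=\langle\bar c^{\,r_0}\rangle$, and this is normal in $G$. Apply Lemma 4 with $S=K_0$; as $K_0$ is normal, $r_g=r_0$ for all $g$. Normality says that for every $g\in F$ the class of $\delta_g=gc^{r_0}g^{-1}$ in $V$ is a multiple of the class of $\delta_1=c^{r_0}$. There is more than one double coset, so we may take $g\notin K_0\langle c\rangle$, and this contradicts Lemma 4(c).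

So $\bar C\cap V=1$. Both $\bar C$ and $V$ are normal in $G$, hence $[\bar C,V]\subseteq\bar C\cap V=1$: elements of $F$ with image in $\bar C$ act trivially on $V=K_0/K$. By Lemma 5, with $\Phi=F$ and $M_0=K_0$, they lie in $K_0$. So $\bar C\subseteq V$, and $\bar C=\bar C\cap V=1$. $\square$

**Step 3: the labels.** This step builds the map $\rho$ of Section 1. We need three handles: one pays for the relation of the surface group, and two make $\rho$ surjective.

Let $r$ be the order of $\bar c$. Then $r\ge2$, since $c\notin J\supseteq K$. As $K$ is normal, $r_g=r$ and $\delta_g=gc^rg^{-1}$ for all $g$. Apply Lemma 4 to $S=K$. The number of double cosets is $k=|G|/r\ge9$, so $|G|\ge18$, and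
$$2\gamma=2+|G|-k\ \ge\ 2+\tfrac{|G|}2\ \ge\ 11,$$
so $\gamma\ge3$.

Choose distinct odd primes $m_1,\dots,m_k$, an odd integer $n\ge\max(5,m_1,\dots,m_k)$, and for each $i$ a cycle $q_i$ of length $m_i$. Cycles of odd length are even permutations, so $q_i\in A_n$. By a theorem of Ore (Proc. AMS 2 (1951)) every element of $A_n$, $n\ge5$, is a commutator of elements of $A_n$. So there are $\alpha,\alpha'\in A_n$ with $[\alpha,\alpha']=(q_1\cdots q_k)^{-1}$. Let $s=(1\,2\,3)$ and $t=(1\,2\,\dots\,n)$; both lie in $A_n$ since $n$ is odd. They generate $A_n$. Indeed, conjugating $s$ by powers of $t$ gives all $(i\ \,i{+}1\ \,i{+}2)$ with $1\le i\le n-2$. By induction those with $i\le n-3$ generate $A_{n-1}$ (start: $A_3$). Adding the last one gives a transitive group in which the stabilizer of $n$ contains $A_{n-1}$, so its order is at least $n\cdot(n-1)!/2=|A_n|$.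

Now put
$$\rho(a_1)=\alpha,\quad\rho(b_1)=\alpha',\quad\rho(a_2)=\rho(b_2)=s,\quad\rho(a_3)=\rho(b_3)=t,\quad\rho(a_j)=\rho(b_j)=1\ (j>3),\quad\rho(d_i)=q_i .$$
The relation in Lemma 4(b) goes to $[\alpha,\alpha']\,[s,s]\,[t,t]\,q_1\cdots q_k=1$. So $\rho:K\to A_n$ is a well-defined surjection. By Lemma 4(a),(b), $\delta_g$ is $K$-conjugate to $d_i$ when $g\in Kg_i\langle c\rangle$, hence
$$\operatorname{ord}\rho(\delta_g)=m_i\qquad\text{whenever } g\in Kg_i\langle c\rangle .\tag{2}$$
Let $N=\ker\rho$.

**Step 4: demand (II).** This step shows that an automorphism preserving $N$ fixes all punctures, hence is trivial on $G$.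

**Claim 2.** If $\psi\in\mathrm{Aut}(F)$ and $\psi(N)=N$, then $\psi$ acts trivially on $F/K$. Hence $\beta(\psi)\in\Gamma$.

*Proof.* By Nielsen, $\psi(c)=ec^{\varepsilon}e^{-1}$ with $e\in F$ and $\varepsilon=\pm1$. For $g\in F$,
$$\psi(\delta_g)=\psi(g)\,e\,c^{\varepsilon r}e^{-1}\psi(g)^{-1}=\delta_{\psi(g)e}^{\,\varepsilon}.$$
As $\psi$ preserves $K$ and $N$, it induces an automorphism of $K/N\cong A_n$. So $\rho(\delta_g)$ and $\rho(\delta_{\psi(g)e})$ have the same order. The $m_i$ are distinct, so (2) says that $g$ and $\psi(g)e$ lie in the same double coset: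
$$\psi(g)e\in Kg\langle c\rangle\qquad\text{for all } g\in F .$$
Taking $g=1$ gives $\bar e\in\langle\bar c\rangle$. Hence the automorphism $\bar\psi$ of $G$ induced by $\psi$ satisfies $\bar\psi(g)=g\,s(g)$ with $s(g)\in\langle\bar c\rangle$ for all $g\in G$. Now $\bar\psi(gh)=\bar\psi(g)\bar\psi(h)$ reads $gh\,s(gh)=g\,s(g)\,h\,s(h)$, that is,
$$h^{-1}s(g)h=s(gh)\,s(h)^{-1}\in\langle\bar c\rangle\qquad\text{for all } g,h\in G .$$
So all conjugates of $s(g)$ lie in $\langle\bar c\rangle$, and so does the normal subgroup of $G$ that they generate. By Claim 1 it is trivial, and $s(g)=1$. Thus $\bar\psi=\mathrm{id}$. Since $K\subseteq K_1$ is characteristic of finite index, Lemma 3 gives $\beta(\psi)\in\Gamma$. $\square$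

**Step 5: putting the symmetry back.** This step checks demand (I) and finishes. Let $H$ be given by (1). We saw that $H$ has finite index in $F$ and that $\theta(H)=H$ for all $\theta\in\hat\Gamma$. Since $\mathrm{Inn}(F)\subseteq\hat\Gamma$, $H$ is normal in $F$. Also $H\subseteq N\subseteq K\subseteq U$.

Conversely let $\varphi\in\mathrm{Aut}(F)$ with $\varphi(H)=H$. Since $K$ is characteristic, $\varphi(N)$ and all $\theta(N)$ are normal subgroups of $K$ with quotient isomorphic to $A_n$, which is nonabelian simple. Moreover $\varphi(N)\supseteq\varphi(H)=H$, and $H$ is the intersection of the finitely many $\theta(N)$. By Lemma 2, $\varphi(N)=\theta(N)$ for some $\theta\in\hat\Gamma$. Then $\psi=\theta^{-1}\varphi$ satisfies $\psi(N)=N$. By Claim 2, $\psi\in\hat\Gamma$, hence $\varphi=\theta\psi\in\hat\Gamma$. So $\mathrm{Stab}(H)=\hat\Gamma$, and Lemma 1 gives $D(\mathrm{Aff}^\pm(X_H))=\beta(\hat\Gamma)=\Gamma$, because $\beta$ is onto. $\blacksquare$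

## 7. Three involutions and the congruence property

It remains to prove Lemma 3. Its last sentence is immediate: if $\varphi$ acts trivially on $F/K$ with $K\subseteq K_1$, it acts trivially on $F/K_1$. So we must find $K_1$.

The plan is this. Up to inner automorphisms, an automorphism with matrix in $\Gamma(4)$ is one of a family $\sigma_w$, where $w$ runs through a free group $\Phi$ of rank two. We will find a finite index subgroup $R\le F$ and a surjection $\pi:R\to\Phi$ under which $\sigma_w$ becomes conjugation by $w$ itself. If $\sigma_w$ acts trivially on a suitable finite quotient, then $w$ is central in a finite quotient of $\Phi$, and Lemma 5 puts $w$ where we want it. One obstacle remains: $\varphi$ equals $\sigma_w$ only up to $\mathrm{Inn}(g)$ with an unknown $g\in F$. A puncture loop that every $\sigma_w$ fixes will control $g$, through Lemma 4(c).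

**Step 1: $F$ inside a group generated by involutions.** This step provides a larger group in which the computations are short. Let
$$O=\langle a,b,d\mid a^2=b^2=d^2=1\rangle .$$
The words of even length form a subgroup of index two, and it is free on $ab$ and $bd$. To see this, let $F$ be free on $x,y$ and let $b$ act on $F$ by the automorphism of order two that inverts $x$ and $y$. The assignments
$$x\mapsto ab,\ y\mapsto bd,\ b\mapsto b\qquad\text{and}\qquad a\mapsto xb,\ b\mapsto b,\ d\mapsto by$$
define homomorphisms $F\rtimes\langle b\rangle\to O$ and $O\to F\rtimes\langle b\rangle$, since $b(ab)b=(ab)^{-1}$, $b(bd)b=(bd)^{-1}$, $(xb)^2=x\cdot x^{-1}=1$ and $(by)^2=y^{-1}y=1$. They are inverse to each other: $x\mapsto ab\mapsto xbb=x$, $y\mapsto bd\mapsto bby=y$, $a\mapsto xb\mapsto abb=a$, $d\mapsto by\mapsto bbd=d$. Under this isomorphism $F$ is the kernel of the homomorphism to $\mathbb Z/2$ sending $a,b,d$ to $1$, which is the group of even words. From now on $x=ab$, $y=bd$ and $F\le O$.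

**Step 2: the automorphisms $\sigma_w$.** This step realizes a group of matrices containing $\Gamma(4)$ by explicit automorphisms. Define
$$\sigma_1:(a,b,d)\mapsto(aba,a,d),\qquad\sigma_2:(a,b,d)\mapsto(a,bdb,b).$$
The images are involutions, so these are endomorphisms of $O$. They are automorphisms with inverses $(a,b,d)\mapsto(b,bab,d)$ and $(a,b,d)\mapsto(a,d,dbd)$: for instance $\sigma_1(bab)=a\cdot aba\cdot a=b$ and $\sigma_2(dbd)=b\cdot bdb\cdot b=d$, and the other compositions are as short. They send generators to odd words, so they preserve $F$. They fix $abd$, since $aba\cdot a\cdot d=abd$ and $a\cdot bdb\cdot b=abd$. On $F$,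
$$\sigma_1:\ x\mapsto aba\cdot a=x,\quad y\mapsto ad=xy;\qquad\sigma_2:\ x\mapsto a\cdot bdb=xy^{-1},\quad y\mapsto bdb\cdot b=y .$$
Hence
$$\beta(\sigma_1^2|_F)=\begin{pmatrix}1&2\\0&1\end{pmatrix},\qquad\beta(\sigma_2^2|_F)=\begin{pmatrix}1&0\\-2&1\end{pmatrix}.$$
By Sanov's theorem these matrices freely generate the group of all matrices in $\mathrm{SL}_2(\mathbb Z)$ with even off-diagonal entries and diagonal entries $\equiv1\bmod4$; we call it Sanov's group. It contains $\Gamma(4)$. Applying the definitions twice,
$$\sigma_1^2:\ a\mapsto ababa=xax^{-1},\quad b\mapsto aba=xbx^{-1},\quad d\mapsto d;$$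
$$\sigma_2^2:\ a\mapsto a,\quad b\mapsto bdbdb=yby^{-1},\quad d\mapsto bdb=ydy^{-1}.$$

**Step 3: the subgroup $P$ and its free basis.** This step finds the group on which the $\sigma_i^2$ have a simple shape. Let $P=\ker(O\to(\mathbb Z/2)^2)$ with $a\mapsto e_1$, $b\mapsto e_2$, $d\mapsto e_1+e_2$. It has index $4$, with Schreier transversal $\{1,a,b,d\}$. The Reidemeister–Schreier generators are $(\tau,s)=\tau s\,\overline{\tau s}^{\,-1}$ with $\tau$ in the transversal and $s\in\{a,b,d\}$. The $(1,s)$ are trivial. Rewriting the relator $s^2$ at $\tau=1$ kills $(s,s)$. For $\tau\ne s$ in $\{a,b,d\}$, the representative of $\tau s$ is the third letter, so the remaining six generators are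
$$(a,b)=abd,\quad(d,b)=dba,\quad(b,d)=bda,\quad(a,d)=adb,\quad(d,a)=dab,\quad(b,a)=bad .$$
Rewriting $s^2$ at a letter $\tau\ne s$ gives the relations $(a,b)(d,b)=1$, $(a,d)(b,d)=1$, $(b,a)(d,a)=1$, up to order of the factors. So $P$ is free on
$$p_1=abd,\qquad p_2=dab,\qquad p_3=bda .$$
We note $p_1p_2=abab=x^2$ and $p_3p_1=bdbd=y^2$. The claim is
$$\sigma_1^2:\ p_1\mapsto p_1,\ p_2\mapsto p_2,\ p_3\mapsto x^2p_3x^{-2};\qquad\sigma_2^2:\ p_1\mapsto p_1,\ p_3\mapsto p_3,\ p_2\mapsto y^2p_2y^{-2}.$$
For $p_1=abd$ this was seen in Step 2. The rest is direct: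

* $\sigma_1^2(p_2)=d\cdot x(ab)x^{-1}=dx=p_2$;
* $\sigma_2^2(p_3)=y(bd)y^{-1}\cdot a=ya=p_3$;
* $\sigma_1^2(p_3)=(xbx^{-1})\,d\,(xax^{-1})=aba\cdot d\cdot ababa$, and $x^2p_3x^{-2}=abab\cdot bda\cdot baba=abadababa$ is the same word;
* $\sigma_2^2(p_2)=(ydy^{-1})\,a\,(yby^{-1})=bdb\cdot a\cdot bdbdb$, and $y^2p_2y^{-2}=bdbd\cdot dab\cdot dbdb=bdbabdbdb$ is the same word.

**Step 4: killing $p_1$ turns $\sigma_w$ into conjugation by $w$.** This is the key observation for Lemma 3. Let $\Phi$ be the free group on $p_2,p_3$, and let $\pi:P\to\Phi$ be the homomorphism that kills $p_1$ and fixes $p_2,p_3$. Then $\pi(x^2)=p_2$ and $\pi(y^2)=p_3$. By Step 3, $\pi\sigma_1^2$ sends $p_1,p_2,p_3$ to $1,\ p_2,\ p_2p_3p_2^{-1}$, and $\pi\sigma_2^2$ sends them to $1,\ p_3p_2p_3^{-1},\ p_3$. In other words, on $P$,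
$$\pi\sigma_1^2=\mathrm{Inn}(p_2)\,\pi,\qquad\pi\sigma_2^2=\mathrm{Inn}(p_3)\,\pi .$$
Let $w\mapsto\sigma_w$ be the homomorphism $\Phi\to\mathrm{Aut}(O)$ with $p_2\mapsto\sigma_1^2$ and $p_3\mapsto\sigma_2^2$; it exists because $\Phi$ is free. Then for all $w\in\Phi$
$$\sigma_w(P)=P,\qquad\sigma_w(p_1)=p_1,\qquad\pi\circ\sigma_w=\mathrm{Inn}(w)\circ\pi\ \text{ on }P. \tag{3}$$
Indeed, $\sigma_1^2$ and $\sigma_2^2$ send each of $a,b,d$ to a conjugate of itself, so they induce the identity on $(\mathbb Z/2)^2$ and preserve $P$. The second statement holds for the generators, hence for all $w$. The third passes to inverses (from $\pi\sigma=\mathrm{Inn}(v)\pi$ we get $\pi\sigma^{-1}=\mathrm{Inn}(v)^{-1}\pi$) and to products ($\pi\sigma_v\sigma_w=\mathrm{Inn}(v)\pi\sigma_w=\mathrm{Inn}(vw)\pi$). Finally, $w\mapsto\beta(\sigma_w|_F)$ maps $\Phi$ onto Sanov's group.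

**Step 5: the choice of $K_1$.** This step collects the finite quotients that the verification will use. The set $\{w\in\Phi:\beta(\sigma_w|_F)\in\Gamma\}$ is a finite index subgroup of $\Phi$. Let $M_0$ be a normal finite index subgroup of $\Phi$ contained in it, and let $M=[M_0,M_0]M_0^3$, which is normal of finite index in $\Phi$.

Let $R=P\cap F$. It is the kernel of the restriction $F\to(\mathbb Z/2)^2$, $x=ab\mapsto e_1+e_2$, $y=bd\mapsto e_1$, which is onto. So $R\trianglelefteq F$, $[F:R]=4$ and $c\in R$. The elements $p_2p_1$ and $p_3p_1$ are even words in $P$, so they lie in $R$, and $\pi$ sends them to $p_2$ and $p_3$. Hence $\pi(R)=\Phi$. Let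
$$S=R\cap\pi^{-1}(M),\qquad S'=[S,S]S^3,$$
both of finite index in $F$. Put $z=p_1^2$. It is an even word in $P$, so $z\in R$; and $\pi(z)=1$, so $z\in S$. Moreover, since $da=(ad)^{-1}=(xy)^{-1}$,
$$z=ab\cdot da\cdot bd=x\,y^{-1}x^{-1}\,y=y^{-1}c^{-1}y. \tag{4}$$
So $z$ is a puncture loop. Let $K_1$ be a characteristic finite index subgroup of $F$ contained in $S'\cap\ker(F\to(\mathbb Z/4)^2)$.

**Step 6: the shape of $\varphi$.** This step reduces an arbitrary $\varphi$ to some $\sigma_w$ up to conjugation. Let $\varphi\in\mathrm{Aut}(F)$ act trivially on $F/K_1$. Then it acts trivially on $(\mathbb Z/4)^2$, so $\beta(\varphi)\equiv I\bmod4$. The determinant is $\pm1$ and $\equiv1\bmod4$, so it is $1$. Hence $\beta(\varphi)\in\Gamma(4)$ lies in Sanov's group, and $\beta(\varphi)=\beta(\sigma_w|_F)$ for some $w\in\Phi$. By $\ker\beta=\mathrm{Inn}(F)$,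
$$\varphi=\mathrm{Inn}(g)\,\sigma_w|_F\qquad\text{with } g\in F .$$

**Step 7: $g\in S$.** This step removes the ambiguity of $g$. By (3), $\sigma_w(z)=z$, so $gzg^{-1}=\varphi(z)\in zK_1\subseteq zS'$. Hence $gzg^{-1}\in S$, and it has the same class as $z$ in $S/S'$. Apply Lemma 4 to $S$. By (4), $y^{-1}cy=z^{-1}\in S$ and $(gy^{-1})c(gy^{-1})^{-1}=gz^{-1}g^{-1}\in S$. So $r_{y^{-1}}=r_{gy^{-1}}=1$ and
$$\delta_{y^{-1}}=z^{-1},\qquad\delta_{gy^{-1}}=gz^{-1}g^{-1}.$$
These have equal classes in $S/S'$. The number of double cosets in $S\backslash F/\langle c\rangle$ is at least $|R\backslash F/\langle c\rangle|=[F:R]=4$, since $S\subseteq R$ and $c\in R\trianglelefteq F$. If the double cosets of $y^{-1}$ and $gy^{-1}$ were different, Lemma 4(c) with $\ell=3$ would make the two equal classes linearly independent, which is absurd. So $gy^{-1}\in Sy^{-1}\langle c\rangle$, and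
$$g\in S\,y^{-1}\langle c\rangle y=S\langle z\rangle=S .$$

**Step 8: $w\in M_0$.** This step reads off $w$ and concludes. For $h\in R$ we have $\varphi(h)h^{-1}\in K_1\subseteq S\subseteq\pi^{-1}(M)$; in particular $\varphi(h)\in R$, and $\pi(\varphi(h))\equiv\pi(h)\bmod M$. On the other hand $\varphi(h)=g\,\sigma_w(h)\,g^{-1}$ with $g\in S\subseteq P$, so by (3)
$$\pi(\varphi(h))=\pi(g)\,w\,\pi(h)\,w^{-1}\,\pi(g)^{-1},\qquad\pi(g)\in M .$$
As $M$ is normal in $\Phi$, this gives $w\pi(h)w^{-1}\equiv\pi(h)\bmod M$ for all $h\in R$. Since $\pi(R)=\Phi$, $w$ is central modulo $M$. In particular $w$ acts trivially on $M_0/M$, and Lemma 5 gives $w\in M_0$. By the choice of $M_0$, $\beta(\varphi)=\beta(\sigma_w|_F)\in\Gamma$. This proves Lemma 3, and with it Theorem A and the Corollary. $\blacksquare$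

## 8. Prescribed covers, and lattices with integral traces

The two statements of this section are not needed for the Corollary. The first uses the freedom of $U$ in Theorem A.

**Theorem B.** Let $\Gamma\le\mathrm{GL}_2(\mathbb Z)$ have finite index and let $O_1,\dots,O_s$ be any origamis. There is a normal origami $O'$ that covers every $O_j$ by a translation covering over $E$ and satisfies $D(\mathrm{Aff}^\pm(O'))=\Gamma$. In particular every finite index $\Gamma\le\mathrm{SL}_2(\mathbb Z)$ is the Veech group of normal origamis of arbitrarily large genus.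

**Proof.** Write $O_j=X_{U_j}$ and apply Theorem A with $U=\bigcap U_j$. For the last sentence take for $O_1$ an origami of large genus; a covering of it has at least that genus. For instance, let $p$ be an odd prime and let $S$ be the kernel of a surjection from $F$ onto the group of upper unitriangular $3\times3$ matrices over $\mathbb F_p$, which has order $p^3$. Here $c$ maps to an element of order $p$, so $k=p^2$ and $2\gamma-2=p^3-p^2$ by Lemma 4(b). $\square$

**Theorem C.** Let $\Gamma<\mathrm{SL}_2(\mathbb R)$ be a lattice.

(a) If all traces of $\Gamma$ lie in $\mathbb Z$, then $\Gamma$ is a Veech group if and only if $\mathbb H/\Gamma$ is not compact.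

(b) If $\Gamma$ is commensurable with a conjugate of $\mathrm{SL}_2(\mathbb Z)$, then the following are equivalent: $\Gamma$ is a Veech group; $\Gamma$ is conjugate in $\mathrm{SL}_2(\mathbb R)$ to a subgroup of $\mathrm{SL}_2(\mathbb Z)$; all traces of $\Gamma$ lie in $\mathbb Z$.

**Step 1: conjugates of Veech groups are Veech groups.** This lets us work up to conjugation. Postcompose all charts with $g\in\mathrm{SL}_2(\mathbb R)$. Near a point of $\Sigma$ the old structure is an $m$-fold cyclic covering of a punctured neighborhood of $0\in\mathbb C$, and after applying $g$ it is again one, so the new structure also comes from a holomorphic $1$-form on a closed surface. Derivatives are conjugated by $g$.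

**Step 2: integral traces and noncompact quotient.** This step shows that a lattice $\Gamma$ with integral traces and $\mathbb H/\Gamma$ not compact is conjugate in $\mathrm{SL}_2(\mathbb R)$ to a finite index subgroup of $\mathrm{SL}_2(\mathbb Z)$, hence is a Veech group. Such a lattice contains a parabolic element and, being nonelementary, parabolics with different fixed points. Conjugate the fixed points to $\infty$ and $0$, rescale by a diagonal matrix, and if necessary replace the first parabolic by its inverse. Then $\Gamma$ contains
$$P=\pm\begin{pmatrix}1&1\\0&1\end{pmatrix},\qquad P'=\pm\begin{pmatrix}1&0\\s&1\end{pmatrix},\qquad s\ne0 .$$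
From $\mathrm{tr}(PP')=\pm(2+s)$ we get $s\in\mathbb Z$. For $A=\begin{pmatrix}p&q\\u&v\end{pmatrix}\in\Gamma$ the traces of $A,\ AP,\ AP',\ APP'$ are, up to sign,
$$p+v,\qquad p+v+u,\qquad p+v+qs,\qquad p(1+s)+qs+u+v .$$
All are integers. The first two give $u\in\mathbb Z$, the first and third give $qs\in\mathbb Z$, then the fourth gives $ps\in\mathbb Z$, and finally $vs=s(p+v)-ps\in\mathbb Z$. So $A\mathbb Z^2\subseteq\frac1s\mathbb Z^2$ for every $A\in\Gamma$, and $L=\sum_{A\in\Gamma}A\mathbb Z^2$ lies between $\mathbb Z^2$ and $\frac1s\mathbb Z^2$. It is a $\Gamma$-invariant lattice in $\mathbb R^2$. Choose a positively oriented basis of $L$ and scale it to determinant one: there is $g\in\mathrm{SL}_2(\mathbb R)$ such that $L$ is a multiple of $g\mathbb Z^2$, and $g^{-1}\Gamma g\le\mathrm{SL}_2(\mathbb Z)$. The index is finite since both are lattices. By the Corollary and Step 1, $\Gamma$ is a Veech group.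

**Step 3: proof of (a).** Step 2 is one direction; the other is fact (i).

**Step 4: proof of (b).** The goal is the chain of implications among the three conditions. Commensurability with a conjugate of $\mathrm{SL}_2(\mathbb Z)$ makes $\mathbb H/\Gamma$ noncompact. If the traces are integral, Step 2 gives that $\Gamma$ is conjugate into $\mathrm{SL}_2(\mathbb Z)$ and is a Veech group. A group conjugate into $\mathrm{SL}_2(\mathbb Z)$ has integral traces. It remains to show that a Veech group $\Gamma=\Gamma(X,\mu)$ of this kind is conjugate into $\mathrm{SL}_2(\mathbb Z)$.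

Let $\Lambda=\{\int_\alpha\omega:\alpha\in H_1(\overline X,\mathbb Z)\}$ be the group of absolute periods. We show that $\Lambda$ is a lattice. If $\omega$ has no zeros, $\overline X$ is a torus and $\Lambda$ is a lattice. Otherwise fill in the points of $\Sigma$ that are not zeros of $\omega$. Affine diffeomorphisms of $X$ preserve cone angles, so they permute these points and extend over them, and the Veech group of the new surface contains $\Gamma$. It is discrete by (i) and contains the lattice $\Gamma$, so $\Gamma$ has finite index in it, and it is still commensurable with a conjugate of $\mathrm{SL}_2(\mathbb Z)$. We quote Gutkin–Judge (Duke Math. J. 103 (2000)): a translation surface whose Veech group is commensurable with a conjugate of $\mathrm{SL}_2(\mathbb Z)$ is a translation covering of a flat torus branched over at most one point. Then $\omega$ is pulled back from this torus, so $\Lambda$ is contained in a lattice of $\mathbb C=\mathbb R^2$. It spans $\mathbb R^2$: otherwise some nontrivial real combination of $\mathrm{Re}\,\omega$ and $\mathrm{Im}\,\omega$ would have all periods zero, so these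 two forms would have linearly dependent classes in $H^1(\overline X;\mathbb R)$, contradicting $\frac i2\int\omega\wedge\bar\omega=\int\mathrm{Re}\,\omega\wedge\mathrm{Im}\,\omega>0$. So $\Lambda$ is a lattice.

Every affine diffeomorphism $f$ of $X$ extends to a homeomorphism of $\overline X$. Classes in $H_1(\overline X,\mathbb Z)$ are represented by cycles in $X$, and $\int_{f(\alpha)}\omega=D(f)\int_\alpha\omega$, so $D(f)\Lambda=\Lambda$. Hence $\Gamma$ preserves a lattice and, as in Step 2, is conjugate in $\mathrm{SL}_2(\mathbb R)$ to a subgroup of $\mathrm{SL}_2(\mathbb Z)$. $\square$
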